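# Spaces with exactly $k$ Lindelöf finite powers and normal countable power

## 1. A space whose powers stop being paracompact after the $k$-th

**Theorem 1 (ZFC).** For every $k<\omega$ there is a Tychonoff space $X$ such that for every cardinal $\kappa$:

* (a) $X^\kappa$ is Lindelöf $\iff$ $X^\kappa$ is paracompact $\iff$ $\kappa\le k$;
* (b) $X^\kappa$ is normal $\iff$ $\kappa\le\omega$. Moreover, $X^\omega$ is collectionwise normal and all its closed discrete subsets are countable.

In particular $X^k$ is Lindelöf (hence paracompact), $X^\omega$ is normal, and $X^{k+1}$ is not paracompact (hence not Lindelöf).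

All spaces in these notes are completely regular and Hausdorff, and $X^\kappa$ is the product of $\kappa$ copies of $X$ with the product topology; $X^0$ is a point. A space is *Lindelöf* if every open cover has a countable subcover, and *paracompact* if every open cover has a locally finite open refinement that is again a cover. A regular Lindelöf space is paracompact, and a paracompact Hausdorff space is normal. A family of sets is *discrete* if every point has a neighbourhood that meets at most one member. A space is *collectionwise normal* if the members of every discrete family of closed sets can be enlarged to pairwise disjoint open sets.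

The theorem answers a question from the paper "Normality and paracompactness in finite and countable Cartesian products": does ZFC alone give, for every $k<\omega$, a space $X$ with $X^k$ paracompact (resp. Lindelöf) and $X^\omega$ normal, but $X^{k+1}$ not paracompact (resp. not Lindelöf)? The answer is yes in both versions, with the same space. Two results are quoted with the question. By a consequence of a result of Alster and Zenor, the Continuum Hypothesis implies that for every natural $\lambda\ge1$ there is a space $X$ such that $X^\kappa$ is paracompact (resp. Lindelöf) if and only if $\kappa<\lambda$, and normal if and only if $\kappa<\omega_1$. Theorem 1, read with $\lambda=k+1$, is this statement without CH. By Nagami (1968) and Zenor (1971), if $X^\omega$ is normal and all $X^n$, $n<\omega$, are paracompact (resp. Lindelöf), then $X^\omega$ is too. So when $X^\omega$ is normal but not paracompact, some finite power already fails to be paracompact, and the question asks where the first failure can sit.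

If $X\neq\emptyset$ and $\kappa\le\mu$, then $X^\kappa$ is homeomorphic to a closed subspace of $X^\mu$: fix the remaining coordinates. Closed subspaces inherit the Lindelöf property, paracompactness and normality. So for each of the three properties the good exponents form an initial segment, and Theorem 1 reduces to four tasks:

1. $X^\omega$ is normal, collectionwise normal, and its closed discrete subsets are countable;
2. $X^{k+1}$ is not paracompact (hence not Lindelöf);
3. $X^k$ is Lindelöf (hence paracompact);
4. $X^{\omega_1}$ is not normal.

Tasks 1 and 2 will be soft. Task 3 is the heart, and needs a colouring of pairs of countable ordinals that comes from J. T. Moore's oscillation theorem (*A solution to the L space problem*, J. Amer. Math. Soc. 19 (2006)). We prove that theorem in the form we need.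

## 2. Elementary submodels and stationary sets

**Notation.** $[S]^p$ is the set of $p$-element subsets of $S$. For finite $a\subset\omega_1$, $a(0)<a(1)<\dots$ is the increasing enumeration of $a$; $a<b$ means $\max a<\min b$; $=^*$ means equality off a finite set. An ordinal is the set of smaller ordinals, so $a\subset\delta$ means that all elements of $a$ are below $\delta$.

Let $H(\theta)$ be the set of all sets hereditarily of size $<\theta$, for a large regular $\theta$. A *countable elementary submodel* is a countable $M\prec H(\theta)$ that contains the objects currently relevant; one exists by the Löwenheim–Skolem theorem. We put $\delta=M\cap\omega_1$. Whatever is definable from parameters in $M$ is in $M$, and every finite subset of $M$ is in $M$. We use the following facts.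

* (M1) A countable element $A$ of $M$ is a subset of $M$: by elementarity $M$ contains a surjection of $\omega$ onto $A$ (if $A\ne\emptyset$), and $\omega\subset M$, so all its values are in $M$. Hence $\delta$ is an initial segment of $\omega_1$, that is, a countable ordinal. It is a limit, since $\alpha\in M$ implies $\alpha+1\in M$.
* (M2) If $\mathcal A'\in M$ has an element outside $M$, then $\mathcal A'$ is uncountable. This is (M1) read backwards.
* (M3) If $T\in M$ is a co-countable subset of $\omega_1$, then $\delta\in T$: the countable set $\omega_1\setminus T$ is in $M$, so it is a subset of $M\cap\omega_1=\delta$.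
* (M4) If $E\in M$, $E\subset\omega_1$ and $\delta\in E$, then $E$ is stationary. Otherwise some club $D$ with $D\cap E=\emptyset$ exists, and by elementarity we can take $D\in M$. For each $\gamma<\delta$, $\min(D\setminus\gamma)\in M$, so $D$ is unbounded in $\delta$ and $\delta\in D$, a contradiction.

For example, the set of limit ordinals contains $\delta$, and it is stationary; the set of successor ordinals is in $M$ and does not contain $\delta$, whatever $M$ is.

Recall also the pressing down lemma: if $f(\gamma)<\gamma$ for all $\gamma$ in a stationary $E\subset\omega_1$, then $f$ is constant on a stationary subset of $E$.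

## 3. $\Sigma$-products, and the case $k=0$

**Definition.** Let $D_s$ ($s\in S$) be spaces with base points $*_s\in D_s$. For $x\in\prod_sD_s$ let $\mathrm{supp}\,x=\{s:x(s)\ne*_s\}$. The *$\Sigma$-product* is the subspace of all $x\in\prod_s D_s$ with countable support.

Example: if $D_s=\{0,1\}$ and $*_s=0$ for all $s\in\omega_1$, the $\Sigma$-product is the set of countable subsets of $\omega_1$, as a subspace of $2^{\omega_1}$.

**Lemma 2.** Let $\Sigma'$ be a $\Sigma$-product of separable metrizable spaces $D_s$ ($s\in S$). Then $\Sigma'$ is normal and every closed discrete subset of $\Sigma'$ is countable.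

*Proof.* Let $\mathcal B_s$ be a countable base of $D_s$. For a finite function $\sigma$ with $\sigma(s)\in\mathcal B_s$ for $s\in\mathrm{dom}\,\sigma$, let $[\sigma]=\{x\in\Sigma':x(s)\in\sigma(s)\text{ for all }s\in\mathrm{dom}\,\sigma\}$. These sets form a base. Let $M$ be a countable elementary submodel containing $(D_s)$, $(*_s)$, $(\mathcal B_s)$, $\Sigma'$ and the sets $H,K$ or $E$ below, and let $C=M\cap S$. Two observations:

* If $h\in\Sigma'\cap M$, then $\mathrm{supp}\,h\in M$ is countable, so $\mathrm{supp}\,h\subset C$ by (M1).
* If $\mathrm{dom}\,\sigma\subset C$, then $\sigma\in M$: each $\mathcal B_s$ with $s\in C$ is a countable element of $M$, so $\sigma(s)\in M$, and $\sigma$ is a finite subset of $M$.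

Let $\pi_C:\Sigma'\to\prod_{s\in C}D_s$ be the restriction map. For $x\in\prod_{s\in C}D_s$ let $x'\in\Sigma'$ extend $x$ by base points.

**Step 1: points of $M$ approximate closures seen on $C$.** We claim:
$$\text{if } H\in M,\ H\subset\Sigma',\ x\in\overline{\pi_C(H)}\ \text{and}\ x'\in[\sigma],\ \text{then } [\sigma]\cap H\cap M\neq\emptyset. \tag{1}$$
In particular $x'\in\overline H$. To prove (1), let $\sigma_0=\sigma\restriction C\in M$. The condition $\sigma_0$ defines an open neighbourhood of $x$ in $\prod_{s\in C}D_s$, which meets $\pi_C(H)$; so $[\sigma_0]\cap H\ne\emptyset$. By elementarity there is $h\in[\sigma_0]\cap H\cap M$. As $\mathrm{supp}\,h\subset C$, $h$ agrees with $x'$ off $C$, so $h(s)=x'(s)\in\sigma(s)$ for $s\in\mathrm{dom}\,\sigma\setminus C$. Hence $h\in[\sigma]$.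

**Step 2: normality.** Let $H,K$ be disjoint and closed in $\Sigma'$, with $H,K\in M$. If $x$ were in the closures of both $\pi_C(H)$ and $\pi_C(K)$, then $x'\in\overline H\cap\overline K=H\cap K$ by (1), which is impossible. So these closures are disjoint in $\prod_{s\in C}D_s$, a countable product of metrizable spaces and hence metrizable. Separate them by disjoint open sets and take preimages under $\pi_C$.

**Step 3: closed discrete sets.** Let $E\in M$ be closed discrete and suppose it is uncountable. Pick $e\in E\setminus M$ and put $x'=(e\restriction C)'$. By (1), $x'\in\overline E=E$. Choose $\sigma$ with $[\sigma]\cap E=\{x'\}$, and let $\sigma_0=\sigma\restriction C$. By (1), $[\sigma]\cap E\cap M\ne\emptyset$, so $x'\in M$. Now $e\in E\cap[\sigma_0]$, since $e$ and $x'$ agree on $C$; and $e\ne x'$, since $e\notin M$. By elementarity there is $h'\in E\cap[\sigma_0]\cap M$ with $h'\ne x'$. As $\mathrm{supp}\,h'\subset C$, $h'$ agrees with $x'$ off $C$, so $h'\in[\sigma]\cap E=\{x'\}$, a contradiction. $\square$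

**Lemma 3.** Let $Z$ be a space all of whose closed discrete subsets are countable.

* (i) If $Z$ is paracompact, then $Z$ is Lindelöf.
* (ii) If $Z$ is normal, then $Z$ is collectionwise normal.

*Proof.* (i) Given an open cover, take a locally finite open refinement $\mathcal V$ that covers $Z$ and consists of nonempty sets, and choose $x_V\in V$ for $V\in\mathcal V$. Every point has a neighbourhood that meets finitely many $V$, hence contains $x_V$ for only finitely many $V$; so $\{x_V:V\in\mathcal V\}$ is closed discrete, hence countable. Each point lies in only finitely many $V$, so $V\mapsto x_V$ is finite-to-one, and $\mathcal V$ is countable. For each $V\in\mathcal V$ pick a member of the original cover that contains it.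

(ii) Let a discrete family of nonempty closed sets be given. Choosing one point from each member gives a closed discrete set, and different members give different points; so the family is countable, say $\{F_n:n<\omega\}$ (a finite family is treated in the same way). The union of any subfamily of a discrete family of closed sets is closed. By normality choose open $U_n\supset F_n$ with $\overline{U_n}\cap\bigcup_{m\ne n}F_m=\emptyset$. The sets $U_n\setminus\bigcup_{m<n}\overline{U_m}$ are open, pairwise disjoint, and contain $F_n$. $\square$

Now take $k=0$ and let $X$ be the $\Sigma$-product in $2^{\omega_1}$, the space of countable subsets of $\omega_1$. $X^\omega$ is again a $\Sigma$-product of two-point spaces, indexed by $\omega\times\omega_1$, because a countable union of countable supports is countable. So $X^\omega$ is normal with countable closed discrete sets. The open sets $V_\eta=\{x:\eta\notin x\}$, $\eta<\omega_1$, cover $X$. If $H\subset\omega_1$ is countable and $\xi>\sup H$, then the point $x=\xi=\{\eta:\eta<\xi\}$ of $X$ is in no $V_\eta$ with $\eta\in H$. So $X=X^1$ is not Lindelöf, and by Lemma 3(i)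 it is not paracompact, while $X^0$ is a point. For $k=0$ only task 4 is left.

## 4. Homogeneous sets without labels, and why they fail

For $k\ge1$ it is natural to distribute the bad point $\xi\in 2^{\omega_1}$ over $k+1$ coordinates. Take a colouring $c$ of pairs of countable ordinals with colours $0,\dots,k$. Let $Y_i$ be the space of all countable $x\subset\omega_1$ that are *$i$-homogeneous*, meaning $c(\zeta,\eta)=i$ for all $\zeta<\eta$ in $x$. Let $X=Y_0\oplus\dots\oplus Y_k$. A point of $\prod_{i\le k}Y_i\subset X^{k+1}$ is a tuple $(x_i)_{i\le k}$, and the candidate cover is $V_\eta=\{(x_i):\eta\notin\bigcup_ix_i\}$. For it to have no countable subcover we need, for every $\xi<\omega_1$, a tuple with $\xi\subset\bigcup_{i\le k}x_i$. The hope is that $k$ coordinates, with only $k$ colours available, cannot do this.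

This approach stops here: *if for every $\xi$ there is such a tuple, then some $Y_i$ is not Lindelöf*, so $X^k$ is not Lindelöf, as $k\ge1$. To see this, choose for each $\xi$ a tuple $(x_i^\xi)$ with $\xi\subset\bigcup_ix^\xi_i$ and a function $f_\xi:\omega_1\to\{0,\dots,k\}$ with $\eta\in x^\xi_{f_\xi(\eta)}$ for $\eta<\xi$. By compactness of $\{0,\dots,k\}^{\omega_1}$ the net $(f_\xi)_{\xi<\omega_1}$ has a cluster point $f$. If $\zeta<\eta$ and $f(\zeta)=f(\eta)=i$, then some $\xi>\eta$ has $f_\xi(\zeta)=f_\xi(\eta)=i$, so $c(\zeta,\eta)=i$. Thus every $f^{-1}(i)$ is $i$-homogeneous. For some $i$ the set $A=f^{-1}(i)$ is uncountable. All countable subsets of $A$ are in $Y_i$, and they form a closed subspace, the $\Sigma$-product in $2^A$. That is a copy of the space of Section 3, which is not Lindelöf.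

The trouble is that homogeneity of a set $x$ is a statement about the one fixed colouring restricted to $x$, so the splittings for different $\xi$ can be glued. We want the splitting of $\xi$ to be the one seen from $\xi$, namely $\eta\mapsto c(\eta,\xi)$, and we want a point $x$ to remember from which $\xi$ it is seen. This is done by giving each $\eta\in\mathrm{supp}\,x$ a label.

## 5. Labelled homogeneous sets: the space $X$

Let $c$ be a function that assigns to every pair $\alpha<\beta<\omega_1$ a colour $c(\alpha,\beta)\in\{0,\dots,k\}$. For $k=0$, $c$ is the constant $0$; for $k\ge1$ we choose $c$ later. For $\xi<\omega_1$ let $c_\xi:\xi\to\{0,\dots,k\}$, $c_\xi(\zeta)=c(\zeta,\xi)$.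

**Definition.** For $\eta<\omega_1$ let
$$R_\eta=\{c_\xi\restriction\eta:\eta\le\xi<\omega_1\}\subset\{0,\dots,k\}^\eta,\qquad D_\eta=\{*\}\sqcup R_\eta,$$
where $R_\eta$ is a subspace of the compact metrizable space $\{0,\dots,k\}^\eta$ and $*$ is isolated. Let $\Sigma$ be the $\Sigma$-product of the $D_\eta$ ($\eta<\omega_1$) with base points $*$. For $i\le k$ let
$$Y_i=\{x\in\Sigma:\ x(\eta)(\zeta)=i\ \text{ whenever }\zeta<\eta\text{ and }\zeta,\eta\in\mathrm{supp}\,x\},\qquad X=Y_0\oplus\dots\oplus Y_k.$$

So the label $x(\eta)$ of a point $\eta$ in the support is the colouring of $\eta$ as seen from some $\xi\ge\eta$, and this label must give colour $i$ to everything in the support below $\eta$. Each $D_\eta$ is separable metrizable, so all these spaces are Tychonoff. $Y_i$ contains the point with all coordinates $*$, so it is nonempty. Two simple facts: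

* $Y_i$ is closed in $\Sigma$: for each pair $\zeta<\eta$ the condition "$x(\zeta)=*$, or $x(\eta)=*$, or $x(\eta)(\zeta)=i$" defines a clopen set.
* If $x\in Y_i$ and some coordinates of $x$ are replaced by $*$, the result is in $Y_i$.

Example: for $k=0$ we have $R_\eta=\{\text{the constant }0\text{ on }\eta\}$, so $D_\eta$ has two points, the condition in $Y_0$ is empty, and $X$ is the space of Section 3. Example for general $k$: fix $\xi$ and $i\le k$ and put
$$y_i^\xi(\eta)=\begin{cases}c_\xi\restriction\eta&\text{if }\eta<\xi\text{ and }c(\eta,\xi)=i,\\ *&\text{otherwise.}\end{cases}\tag{2}$$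
If $\zeta<\eta$ are in $\mathrm{supp}\,y_i^\xi$, then $y_i^\xi(\eta)(\zeta)=c(\zeta,\xi)=i$. So $y_i^\xi\in Y_i$, and the supports of $y_0^\xi,\dots,y_k^\xi$ partition $\xi$.

**Proposition 4.** $X^\omega$ is normal and collectionwise normal, and all closed discrete subsets of $X^\omega$, and of each $X^n$ ($n<\omega$), are countable.

*Proof.* $X$ is homeomorphic to $\{(i,x):x\in Y_i\}$, which is closed in $\{0,\dots,k\}\times\Sigma$. So $X^\omega$ is homeomorphic to a closed subspace of $(\{0,\dots,k\}\times\Sigma)^\omega$. The latter is a $\Sigma$-product of separable metrizable spaces indexed by $\omega\sqcup(\omega\times\omega_1)$: the coordinates in $\omega$ have the space $\{0,\dots,k\}$ with any base point, and a sequence of points of $\Sigma$ has countably many non-base coordinates altogether. By Lemma 2 this space is normal with countable closed discrete sets. Both properties pass to the closed subspace $X^\omega$, and countability of closed discrete sets passes on to $X^n$, which is homeomorphic to a closed subspace of $X^\omega$. Collectionwise normality is Lemma 3(ii). $\square$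

**Proposition 5.** $X^{k+1}$ is neither Lindelöf nor paracompact.

*Proof.* $Z=\prod_{i\le k}Y_i$ is clopen in $X^{k+1}$. For $\eta<\omega_1$ let $V_\eta=\{(x_i)_{i\le k}\in Z:x_i(\eta)=*\text{ for all }i\le k\}$. These sets are open because $*$ is isolated, and they cover $Z$ because supports are countable. Let $H\subset\omega_1$ be countable and $\xi>\sup H$. By (2), every $\eta\in H$ lies in the support of $y_i^\xi$ for $i=c(\eta,\xi)$, so $(y_i^\xi)_{i\le k}\notin\bigcup_{\eta\in H}V_\eta$. Thus there is no countable subcover, and $Z$ is not Lindelöf. Closed discrete subsets of $Z$ are countable by Proposition 4, so $Z$ is not paracompact by Lemma 3(i). As $Z$ is closed in $X^{k+1}$, neither property holds for $X^{k+1}$. $\square$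

Tasks 1 and 2 are done, for every colouring $c$. Everything else is in the choice of $c$.

## 6. An avoidance property of $c$ that makes $X^k$ Lindelöf

Let $k\ge1$. What must $c$ do? Suppose we want to show that a given open cover of $Y_i$ is handled by its traces in a countable elementary submodel $M$. A point $w\in Y_i$ is first truncated to $z$, which equals $*$ from $\delta=M\cap\omega_1$ on. A neighbourhood of $z$ inside a member of the cover may require the coordinates in some finite set $G_0\subset[\delta,\omega_1)$ to be $*$, which $w$ may violate. We want to replace $G_0$ by a similar set $G\in M$ with $G\cap\mathrm{supp}\,w=\emptyset$. If $\mathrm{supp}\,w$ has an element $\eta\geq\delta$, then its label is $c_\xi\restriction\eta$ for some $\xi\ge\eta$, and $\mathrm{supp}\,w\cap\delta\subset\{\zeta:c(\zeta,\xi)=i\}$. So it is enough that $c(\zeta,\xi)\ne i$ for all $\zeta\in G$. With $k$ factors there are $k$ pairs $(\xi_j,i_j)$ to avoid simultaneously.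

**Definition.** Let $k\ge1$. The colouring $c$ is *avoiding* if for every uncountable family $\mathcal A$ of pairwise disjoint nonempty finite subsets of $\omega_1$ there is $\delta<\omega_1$ such that for all $\xi_0,\dots,\xi_{k-1}\in[\delta,\omega_1)$ and all $i_0,\dots,i_{k-1}\in\{0,\dots,k\}$ there is $a\in\mathcal A$ with
$$a\subset\delta\quad\text{and}\quad c(\zeta,\xi_j)\neq i_j\ \text{ for all }\zeta\in a,\ j<k.\tag{3}$$

Example: a constant colouring is not avoiding (take every $i_j$ to be its value). Also, no colouring with the $k+1$ colours $0,\dots,k$ satisfies the same property with $k+1$ pairs in place of $k$: take $\xi_0=\dots=\xi_k=\xi$ and $i_j=j$. This matches the way in which $X^{k+1}$ fails.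

**Proposition 6.** If $k\ge1$ and $c$ is avoiding, then $X^k$ is Lindelöf.

*Proof.* $X^k$ is a finite sum of spaces $W=\prod_{j<k}Y_{i_j}$ with $i_j\in\{0,\dots,k\}$, so it suffices that each such $W$ is Lindelöf. Fix countable bases $\mathcal B_\eta$ of $D_\eta$ with $\{*\}\in\mathcal B_\eta$. For finite functions $\sigma$ with $\mathrm{dom}\,\sigma\subset k\times\omega_1$ and $\sigma(j,\eta)\in\mathcal B_\eta$ let $[\sigma]=\{x\in W:x_j(\eta)\in\sigma(j,\eta)\text{ for all }(j,\eta)\in\mathrm{dom}\,\sigma\}$; these sets form a base of $W$. Given an open cover of $W$, let $\mathcal O$ be the set of all $\sigma$ such that $[\sigma]$ is contained in a member of the cover. Let $M$ be a countable elementary submodel containing $c$, $\mathcal O$, $(\mathcal B_\eta)_\eta$, $W$, $(i_j)_{j<k}$, and $\delta=M\cap\omega_1$. We show that $\{[\sigma]:\sigma\in\mathcal O\cap M\}$ covers $W$. Since $\mathcal O\cap M$ is countable, choosing for each such $\sigma$ a member of the cover that contains $[\sigma]$ gives a countable subcover.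

Let $w\in W$.

**Step 1: truncate $w$ and split a condition at $\delta$.** Let $z_j$ agree with $w_j$ below $\delta$ and equal $*$ on $[\delta,\omega_1)$. Then $z=(z_j)_{j<k}\in W$. Pick $\sigma\in\mathcal O$ with $z\in[\sigma]$. Let $\sigma_0=\sigma\restriction(k\times\delta)$; it is in $M$, because each $\mathcal B_\eta$ with $\eta<\delta$ is a countable element of $M$. Let $G_0\subset[\delta,\omega_1)$ be the finite set of all $\eta\ge\delta$ that occur in $\mathrm{dom}\,\sigma$. For finite $G\subset\omega_1$ let $\tau_G$ be the function on $k\times G$ with constant value $\{*\}$. If $x\in[\sigma_0\cup\tau_{G_0}]$ and $(j,\eta)\in\mathrm{dom}\,\sigma$ with $\eta\ge\delta$, then $x_j(\eta)=*=z_j(\eta)\in\sigma(j,\eta)$. So $[\sigma_0\cup\tau_{G_0}]\subset[\sigma]$, and $\sigma_0\cup\tau_{G_0}\in\mathcal O$. As $w$ and $z$ agree below $\delta$, $w\in[\sigma_0]$. If $G_0=\emptyset$, then $\sigma_0=\sigma\in\mathcal O\cap M$ and we are done. Let $G_0\neq\emptyset$.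

**Step 2: find many sets that look like $G_0$.** Let $\mathcal G$ be the set of nonempty finite $G\subset\omega_1$ with $(k\times G)\cap\mathrm{dom}\,\sigma_0=\emptyset$ and $\sigma_0\cup\tau_G\in\mathcal O$. Then $\mathcal G\in M$ and $G_0\in\mathcal G$. For each $\gamma<\delta$, $G_0$ witnesses that some $G\in\mathcal G$ has $\min G\ge\gamma$. By elementarity this holds for all $\gamma<\omega_1$. So by recursion there is an uncountable pairwise disjoint $\mathcal A\subset\mathcal G$, and by elementarity there is one in $M$.

**Step 3: build $k+1$ consecutive intervals below $\delta$.** One application of the avoidance property, giving one $\delta_0$, is not enough. A coordinate $w_j$ whose support meets $\delta_0$ but has no element in $[\delta_0,\omega_1)$ provides no $\xi_j\geq\delta_0$ that controls it. So we give ourselves $k+1$ chances. Put $\delta_{-1}=0$. In $M$ choose successively for $s=0,\dots,k$: the family $\mathcal A_s=\{G\in\mathcal A:\min G\ge\delta_{s-1}\}$, which is uncountable because only countably many members of a pairwise disjoint family meet $\delta_{s-1}$; and then $\delta_s<\omega_1$ as given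 for $\mathcal A_s$ by the definition of avoiding. By elementarity $\delta_s$ can be taken in $M$, so $\delta_s<\delta$. Some nonempty $G\in\mathcal A_s$ satisfies $G\subset\delta_s$, so $\delta_{s-1}<\delta_s$.

**Step 4: choose an interval at which nothing goes wrong.** Call $j<k$ *problematic at $s$* if $\mathrm{supp}\,w_j\cap[\delta_{s-1},\delta_s)\ne\emptyset$ but $\mathrm{supp}\,w_j\cap[\delta_s,\omega_1)=\emptyset$. If $j$ is problematic at $s$ and $s<s'$, then $[\delta_{s'-1},\delta_{s'})\subset[\delta_s,\omega_1)$ misses $\mathrm{supp}\,w_j$, so $j$ is not problematic at $s'$. Thus each of the $k$ indices $j$ is problematic at no more than one of the $k+1$ values $s$. Fix $s\le k$ at which no $j$ is problematic.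

**Step 5: avoid the support of $w$.** Define $\xi_j\ge\delta_s$ for $j<k$ as follows.

* If $\mathrm{supp}\,w_j$ has an element $\eta_j\ge\delta_s$, then $w_j(\eta_j)\in R_{\eta_j}$, so there is $\xi_j\ge\eta_j$ with $w_j(\eta_j)=c_{\xi_j}\restriction\eta_j$. For $\zeta\in\mathrm{supp}\,w_j\cap\delta_s$ we have $c(\zeta,\xi_j)=w_j(\eta_j)(\zeta)=i_j$, since $w_j\in Y_{i_j}$.
* Otherwise let $\xi_j=\delta_s$. In this case $\mathrm{supp}\,w_j\cap[\delta_{s-1},\delta_s)=\emptyset$, since $j$ is not problematic at $s$.

By the choice of $\delta_s$ there is $G\in\mathcal A_s$ with $G\subset\delta_s$ and $c(\zeta,\xi_j)\ne i_j$ for all $\zeta\in G$, $j<k$. Since $G\subset[\delta_{s-1},\delta_s)$, both cases give $G\cap\mathrm{supp}\,w_j=\emptyset$. So $w_j(\zeta)=*$ for all $\zeta\in G$, $j<k$, and $w\in[\sigma_0\cup\tau_G]$. Finally $G$ is a finite subset of $\delta$, so $G\in M$, and $\sigma_0\cup\tau_G\in\mathcal O\cap M$. $\square$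

It remains to find an avoiding colouring for each $k\ge1$ (Sections 7 to 10), and to do task 4 (Section 11).

## 7. Walks on ordinals and the sets $L(\alpha,\beta)$

For $0<\beta<\omega_1$ fix $C_\beta\subset\beta$ as follows: $C_{\beta+1}=\{\beta\}$, and for limit $\beta$, $C_\beta$ is cofinal in $\beta$ of order type $\omega$.

**Definition.** For $\alpha\le\beta$ the *walk* from $\beta$ to $\alpha$ is $\beta=\beta_0>\dots>\beta_n=\alpha$, where $\beta_{i+1}=\min(C_{\beta_i}\setminus\alpha)$ as long as $\beta_i>\alpha$. For $i<n$ the set $C_{\beta_i}\cap\alpha$ is finite, since $\alpha<\beta_i$. Put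
$$L(\alpha,\beta)=\Big\{\max\bigcup_{j\le i}(C_{\beta_j}\cap\alpha)\ :\ i<n,\ \text{the union is nonempty}\Big\},$$
a finite subset of $\alpha$; $L(\alpha,\alpha)=\emptyset$.

Example. Suppose $C_\omega=\omega$ and $C_{\omega\cdot2}=\{5\}\cup\{\omega+n:1\le n<\omega\}$. For $1\le n<\omega$ the walk from $\omega$ to $n$ has one step and $L(n,\omega)=\{n-1\}$. The walk from $\omega\cdot2$ to $8$ is $\omega\cdot 2,\ \omega+1,\ \omega,\ 8$. The sets $C_{\beta_j}\cap8$ are $\{5\},\emptyset,\{0,\dots,7\}$, the maxima of the unions are $5,5,7$, and $L(8,\omega\cdot2)=\{5,7\}$. The walk from $\omega\cdot2$ to $\omega$ is $\omega\cdot2,\ \omega+1,\ \omega$ and $L(\omega,\omega\cdot2)=\{5\}$. So $L(8,\omega\cdot2)=L(\omega,\omega\cdot2)\cup L(8,\omega)$. But the walk from $\omega\cdot 2$ to $4$ is $\omega\cdot2,\ 5,\ 4$, it misses $\omega$, and $L(4,\omega\cdot2)=\emptyset$, although $L(\omega,\omega\cdot2)\cup L(4,\omega)=\{3,5\}$. The next lemma says when the sets add up: the upper walk must leave its traces below those of the lower walk.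

**Lemma 7.** Let $\alpha<\delta<\gamma<\omega_1$, $L(\delta,\gamma)\subset\varepsilon$, $L(\alpha,\delta)\neq\emptyset$ and $L(\alpha,\delta)\cap\varepsilon=\emptyset$. Then $L(\alpha,\gamma)=L(\delta,\gamma)\cup L(\alpha,\delta)$.

*Proof.* Since $\emptyset\ne L(\alpha,\delta)\subset[\varepsilon,\alpha)$, we have $\varepsilon<\alpha$. Let $\gamma_0>\dots>\gamma_n=\delta$ be the walk from $\gamma$ to $\delta$, and $U=\bigcup_{j<n}(C_{\gamma_j}\cap\delta)$. If $U\ne\emptyset$, then $\max U\in L(\delta,\gamma)\subset\varepsilon$. So in any case $U\subset\varepsilon\subset\alpha$. Hence for $j<n$ we have $C_{\gamma_j}\cap\alpha=C_{\gamma_j}\cap\delta$ and $\min(C_{\gamma_j}\setminus\alpha)=\min(C_{\gamma_j}\setminus\delta)$. So the walk from $\gamma$ to $\alpha$ goes $\gamma_0,\dots,\gamma_n=\delta$ and then follows the walk from $\delta$ to $\alpha$. The first $n$ steps contribute exactly $L(\delta,\gamma)$. At a later step the union is $U\cup V$, where $V$ is the part that comes from the walk $\delta\to\alpha$. If $V=\emptyset$, nothing new is added. Otherwise $\max V\in L(\alpha,\delta)$, so $\max V\ge\varepsilon$ and $\max(U\cup V)=\max V$.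 All elements of $L(\alpha,\delta)$ arise in this way. $\square$

In this situation all elements of $L(\delta,\gamma)$ lie below all elements of $L(\alpha,\delta)$.

**Lemma 8.** If $\delta<\omega_1$ is a limit and $\varepsilon<\delta$, there is $\alpha_0$ with $\varepsilon<\alpha_0<\delta$ such that $L(\alpha,\delta)\ne\emptyset$ and $L(\alpha,\delta)\cap\varepsilon=\emptyset$ for all $\alpha\in[\alpha_0,\delta)$.

*Proof.* Let $\alpha_0=\min(C_\delta\setminus\varepsilon)+1$. For $\alpha\in[\alpha_0,\delta)$ the set $C_\delta\cap\alpha$ contains $\min(C_\delta\setminus\varepsilon)\ge\varepsilon$. So $\max(C_\delta\cap\alpha)\in L(\alpha,\delta)$ is $\ge\varepsilon$, and the other elements of $L(\alpha,\delta)$ are maxima of larger sets. $\square$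

## 8. Coherent finite-to-one functions and oscillation

**Lemma 9.** There are finite-to-one functions $e_\beta:\beta\to\omega$ ($\beta<\omega_1$) with $e_\beta\restriction\alpha=^*e_\alpha$ for all $\alpha<\beta$.

*Proof.* Let $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,0)\}$; both properties are preserved. For limit $\beta$ take $0=\beta_0<\beta_1<\dots$ cofinal in $\beta$ and put
$$e_\beta(\xi)=\max\{e_{\beta_{n+1}}(\xi),n\}\quad\text{for }\xi\in[\beta_n,\beta_{n+1}).$$
The set $\{\xi:e_\beta(\xi)\le K\}$ is contained in the finitely many blocks $[\beta_n,\beta_{n+1})$ with $n\le K$, and it is finite in each, because $e_{\beta_{n+1}}$ is finite-to-one. So $e_\beta$ is finite-to-one. On a block $[\beta_n,\beta_{n+1})\subset\beta_m$ we have $e_\beta=^*e_{\beta_{n+1}}$, as only finitely many $\xi$ have $e_{\beta_{n+1}}(\xi)<n$, and $e_{\beta_{n+1}}=^*e_{\beta_m}$ there. As $\beta_m$ is a union of finitely many blocks, $e_\beta\restriction\beta_m=^*e_{\beta_m}$. Given $\alpha<\beta$, choose $m$ with $\alpha\le\beta_m$; then $e_\beta\restriction\alpha=^*e_{\beta_m}\restriction\alpha=^*e_\alpha$. $\square$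

Example: this gives $e_n\equiv0$ for $n<\omega$, and with $\beta_n=n$ it gives $e_\omega(n)=n$.

Fix such $e_\beta$.

**Definition.** For functions $s,t$ with values in $\omega$ and a finite set $L$ of ordinals in both domains, let $\mathrm{Osc}(s,t,L)$ be the set of $\xi\in L\setminus\{\min L\}$ with
$$s(\xi^-)\le t(\xi^-)\quad\text{and}\quad s(\xi)>t(\xi),$$
where $\xi^-$ is the predecessor of $\xi$ in $L$. (If $L=\emptyset$, it is empty.) For $\alpha<\beta<\omega_1$ put $\mathrm{osc}(\alpha,\beta)=|\mathrm{Osc}(e_\alpha,e_\beta,L(\alpha,\beta))|$.

Example: on $L=\{1,2,3,4\}$, if $s$ takes the values $0,2,1,3$ and $t\equiv1$, then $\mathrm{Osc}(s,t,L)=\{2,4\}$.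

## 9. The oscillation theorem

**Theorem 10 (Moore).** Let $\mathcal A\subset[\omega_1]^p$ and $\mathcal B\subset[\omega_1]^q$ be uncountable families of pairwise disjoint sets ($p,q\ge1$) and $N\ge1$. There are $a\in\mathcal A$ and $b_0,\dots,b_{N-1}\in\mathcal B$ with $a<b_m$ and
$$\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m\quad\text{for all }i<p,\ j<q,\ m<N.$$

So one can pass from $b_0$ to $b_m$ and raise all $pq$ oscillation numbers by exactly $m$, simultaneously.

The plan is to work first with sets $a,b$ above $\delta=M\cap\omega_1$ and to compare $e_{a(i)}$ with $e_{b(j)}$ on $L(\delta,b(j))$. We lengthen all the sets $L(\delta,b(j))$, $j<q$, by the same block of points below $\delta$, on which we prescribe the relation of the two functions. A block with "$>$" followed by a block with "$=$" creates exactly one new oscillation. At the end $a$ is reflected below $\delta$.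

Let $M$ be a countable elementary submodel containing $(C_\beta)$, $(e_\beta)$, $\mathcal A$, $\mathcal B$, and $\delta=M\cap\omega_1$. Note that
$$\text{if }\varepsilon<\delta\le\beta<\omega_1,\text{ then }e_\beta\restriction\varepsilon\in M,\tag{4}$$
because it is a finite modification of $e_\varepsilon\in M$, and the finitely many changes are coded by a finite subset of $M$.

**Lemma 11 (one more block).** Let $a\in\mathcal A$, $b\in\mathcal B$ with $\min a,\min b>\delta$, and let $R$ be $=$ or $>$. There are $a^+\in\mathcal A$, $b^+\in\mathcal B$ with minima $>\delta$, an ordinal $\varepsilon<\delta$, and a nonempty finite $F\subset[\varepsilon,\delta)$ such that for all $i<p$, $j<q$: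

1. $L(\delta,b(j))\subset\varepsilon$, $\ e_{a^+(i)}\restriction\varepsilon=e_{a(i)}\restriction\varepsilon$, $\ e_{b^+(j)}\restriction\varepsilon=e_{b(j)}\restriction\varepsilon$;
2. $L(\delta,b^+(j))=L(\delta,b(j))\cup F$;
3. $e_{a^+(i)}(\xi)\mathrel R e_{b^+(j)}(\xi)$ for all $\xi\in F$.

*Proof.*

**Step 1: describe $(a,b)$ relative to $\delta$ inside $M$.** Choose $\varepsilon<\delta$ such that all the finite sets $L(\delta,b(j))$ are contained in $\varepsilon$ and all $e_{a(i)},e_{b(j)}$ agree with $e_\delta$ on $[\varepsilon,\delta)$. This is possible as $\delta$ is a limit and there are only finitely many exceptions. Let $E$ be the set of limit $\gamma>\varepsilon$ for which there are $a'\in\mathcal A$, $b'\in\mathcal B$ with minima $>\gamma$ such that for all $i,j$: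

* $L(\gamma,b'(j))=L(\delta,b(j))$;
* $e_{a'(i)}\restriction\varepsilon=e_{a(i)}\restriction\varepsilon$ and $e_{b'(j)}\restriction\varepsilon=e_{b(j)}\restriction\varepsilon$;
* $e_{a'(i)}$ and $e_{b'(j)}$ agree with $e_\gamma$ on $[\varepsilon,\gamma)$.

The parameters in this definition are the finite sets $L(\delta,b(j))\subset\varepsilon$ and the restrictions to $\varepsilon$, which are in $M$ by (4); so $E\in M$. Also $\delta\in E$, witnessed by $a,b$. By (M4), $E$ is stationary.

**Step 2: almost every $\delta'$ sees a high block through some $\gamma\in E$.** For $\varepsilon'\in[\varepsilon,\omega_1)$ let $D_{\varepsilon'}$ be the set of all $\delta'<\omega_1$ for which some $\gamma\in E$, $\gamma>\delta'$, has $L(\delta',\gamma)\ne\emptyset$ and $L(\delta',\gamma)\cap\varepsilon'=\emptyset$. We claim that $D_{\varepsilon'}$ is co-countable. For $\gamma\in E$ with $\gamma>\varepsilon'$ let $\alpha_\gamma<\gamma$ be given by Lemma 8 for $(\gamma,\varepsilon')$. By pressing down, $\alpha_\gamma=\alpha^*$ for all $\gamma$ in a stationary $E'\subset E$. If $\delta'\ge\alpha^*$, take $\gamma\in E'$ above $\delta'$; then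 $\delta'\in[\alpha_\gamma,\gamma)$, so $\gamma$ shows that $\delta'\in D_{\varepsilon'}$.

**Step 3: the case where $R$ is $=$.** $D_\varepsilon\in M$ is co-countable, so $\delta\in D_\varepsilon$ by (M3), via some $\gamma\in E$, $\gamma>\delta$. Let $F=L(\delta,\gamma)$, a nonempty finite subset of $[\varepsilon,\delta)$. Let $a',b'$ witness $\gamma\in E$ and put $a^+=a'$, $b^+=b'$. Item 1 holds by the choice of $\varepsilon$ and by the second bullet. For item 2 apply Lemma 7 to $\delta<\gamma<b'(j)$: we have $L(\gamma,b'(j))=L(\delta,b(j))\subset\varepsilon$, and $L(\delta,\gamma)=F$ is nonempty and disjoint from $\varepsilon$, so $L(\delta,b'(j))=L(\delta,b(j))\cup F$. Item 3 holds because all the functions agree with $e_\gamma$ on $F\subset[\varepsilon,\gamma)$.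

**Step 4: the case where $R$ is $>$.** The witness $a'$ of $\gamma\in E$ satisfies $e_{a'(i)}=e_\gamma$ on the block, so the first coordinate must now be chosen independently of $\gamma$. Let $T$ be the set of $\delta'<\omega_1$ for which there are

* $a'\in\mathcal A$ with $\min a'>\delta'$ and $e_{a'(i)}\restriction\varepsilon=e_{a(i)}\restriction\varepsilon$ for all $i$, and
* $\gamma\in E$ with $\gamma>\delta'$ such that $F=L(\delta',\gamma)$ is nonempty, $F\cap\varepsilon=\emptyset$, and $e_{a'(i)}(\xi)>e_\gamma(\xi)$ for all $i$ and all $\xi\in F$.

Then $T\in M$. We claim that $T$ is co-countable. Suppose $W=\omega_1\setminus T$ is uncountable. By Step 2 choose recursively, for $\nu<\omega_1$, $\delta_\nu\in W$ and $\gamma_\nu\in E$ with $\gamma_\nu>\delta_\nu$, such that $F_\nu=L(\delta_\nu,\gamma_\nu)$ is nonempty and disjoint from $\max\{\varepsilon,\sup_{\mu<\nu}(\max F_\mu+1)\}$. The $F_\nu$ are pairwise disjoint. For some $K<\omega$ there is a countably infinite set $I\subset\omega_1$ such that $e_{\gamma_\nu}\le K$ on $F_\nu$ for all $\nu\in I$. The set of $a'\in\mathcal A$ with $\min a'\ge\varepsilon$ and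 $e_{a'(i)}\restriction\varepsilon=e_{a(i)}\restriction\varepsilon$ for all $i$ is in $M$ by (4) and contains $a\notin M$ (recall $\min a>\delta$). So it is uncountable by (M2). As its members are pairwise disjoint, it contains $a'$ with $\min a'>\sup_{\nu\in I}\delta_\nu$. The functions $e_{a'(i)}$ are finite-to-one, so only finitely many $\zeta$ satisfy $e_{a'(i)}(\zeta)\le K$ for some $i$. Hence some $F_\nu$ with $\nu\in I$ contains no such $\zeta$. Then $e_{a'(i)}>K\ge e_{\gamma_\nu}$ on $F_\nu$ for all $i$, so $a'$ and $\gamma_\nu$ show that $\delta_\nu\in T$, a contradiction.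

By (M3), $\delta\in T$, via some $a'$ and $\gamma$. Take $b'$ from a witness $(a'',b')$ of $\gamma\in E$, and put $a^+=a'$, $b^+=b'$, $F=L(\delta,\gamma)\subset[\varepsilon,\delta)$. Item 1 is clear. Item 2 is Lemma 7, exactly as in Step 3. For item 3, $e_{b'(j)}=e_\gamma<e_{a'(i)}$ on $F$. $\square$

*Proof of Theorem 10.*

**Step 1: build $b_0,\dots,b_{N-1}$ above $\delta$.** Only countably many members of a pairwise disjoint family meet $\delta+1$, so there are $\tilde a\in\mathcal A$, $\tilde b\in\mathcal B$ with minima $>\delta$. Apply Lemma 11 to $(\tilde a,\tilde b)$ with "$=$" to get $(a_0,b_0)$. Given $(a_m,b_m)$ with $m<N-1$, apply it with "$>$", with a block $F_m$, and then with "$=$", with a block $F_m'$, to get $(a_{m+1},b_{m+1})$. Let $a=a_{N-1}$.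

**Step 2: check that earlier blocks are not disturbed.** At each application the current sets $L(\delta,\cdot)$, which contain all earlier blocks, are below the $\varepsilon$ of that application; the new block lies in $[\varepsilon,\delta)$; and the restrictions of the functions to $\varepsilon$ do not change. So on each block, and on each $L(\delta,b_m(j))$, the values of the functions stay what they were when that block or set was reached. Hence for $m<N-1$
$$L(\delta,b_{m+1}(j))=L(\delta,b_m(j))\cup F_m\cup F'_m,$$
with the three parts in increasing order and $F_m,F_m'\neq\emptyset$, and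
$$e_{a(i)}>e_{b_{m+1}(j)}\text{ on }F_m,\qquad e_{a(i)}=e_{b_{m+1}(j)}\text{ on }F_m',\qquad e_{b_{m+1}(j)}=e_{b_m(j)}\text{ on }L(\delta,b_m(j)).$$
Moreover the last block of each $L(\delta,b_m(j))$, $m<N$, came from a step with "$=$", so
$$e_{a(i)}=e_{b_m(j)}\quad\text{at the point }\max L(\delta,b_m(j)).\tag{5}$$

**Step 3: count oscillations on $L(\delta,b_m(j))$.** Let $o_{ij}(m)=|\mathrm{Osc}(e_{a(i)},e_{b_m(j)},L(\delta,b_m(j)))|$. Pass from $m$ to $m+1$. The points of $L(\delta,b_m(j))$ keep their predecessors and all values, so they contribute $o_{ij}(m)$. The point $\min F_m$ has predecessor $\max L(\delta,b_m(j))$, where the functions are equal by (5), and at $\min F_m$ we have "$>$": this is a new oscillation. Every other point of $F_m$ has its predecessor in $F_m$, where "$\le$" fails. At points of $F_m'$ "$>$" fails. So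
$$o_{ij}(m+1)=o_{ij}(m)+1,\qquad\text{hence}\qquad o_{ij}(m)=o_{ij}(0)+m.$$

**Step 4: reflect $a$ below $\delta$.** Choose $\varepsilon^*<\delta$ such that all $L(\delta,b_m(j))$ are contained in $\varepsilon^*$ and all $e_{b_m(j)}$ agree with $e_\delta$ on $[\varepsilon^*,\delta)$. Let $\alpha_0\in(\varepsilon^*,\delta)$ be given by Lemma 8 for $(\delta,\varepsilon^*)$. The statement "some $a^*\in\mathcal A$ has $\min a^*>\alpha_0$ and $e_{a^*(i)}\restriction\varepsilon^*=e_{a(i)}\restriction\varepsilon^*$ for all $i$" has parameters in $M$ by (4), and it is true as $a$ has these properties. By elementarity there is such an $a^*\in\mathcal A\cap M$. Then $a^*\subset\delta$, so $a^*<b_m$ for all $m$. Since $a^*(i)\in[\alpha_0,\delta)$, Lemma 7 applied to $a^*(i)<\delta<b_m(j)$ gives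
$$L(a^*(i),b_m(j))=L(\delta,b_m(j))\cup L(a^*(i),\delta),$$
where the second part is nonempty and contained in $[\varepsilon^*,\delta)$.

**Step 5: the second part contributes the same number for all $m$.** On the first part $e_{a^*(i)}=e_{a(i)}$, so it contains $o_{ij}(m)$ oscillations. On the second part $e_{b_m(j)}=e_\delta$. The first point of the second part has predecessor $\max L(\delta,b_m(j))$, where $e_{a^*(i)}=e_{a(i)}=e_{b_m(j)}$ by (5); so this point is an oscillation if and only if $e_{a^*(i)}>e_\delta$ there. The remaining points of the second part are decided by $e_{a^*(i)}$ and $e_\delta$ alone. So the number $r_i$ of oscillations in the second part depends only on $i$, and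
$$\mathrm{osc}(a^*(i),b_m(j))=o_{ij}(m)+r_i=o_{ij}(0)+m+r_i=\mathrm{osc}(a^*(i),b_0(j))+m.$$
So $a^*,b_0,\dots,b_{N-1}$ are as required. $\square$

## 10. From oscillation numbers to an avoiding colouring

Let $k\ge1$. The first thing to try is $c(\alpha,\beta)=\mathrm{osc}(\alpha,\beta)\bmod(k+1)$: by Theorem 10 we can add any $m$ to all values at once, and then choose $m$ so that the forbidden colours are avoided. For a single $\zeta$ this works: with $k$ forbidden colours in all, at most $k$ of the $k+1$ residues $m$ are bad. It stops working as soon as $a$ has several elements, because the same $m$ must serve all of them. Say $p=k+1$, colour $0$ is to be avoided at the single point $b(0)$, and $\mathrm{osc}(a(i),b_0(0))\equiv-i\pmod{k+1}$ for $i\le k$. Then $m\equiv i$ is bad because of $a(i)$, so every $m$ is bad. Theorem 10 does not exclude this configuration. We must decouple the elements of $a$, and this is done by multiplying the oscillation number by an irrational that depends on $\alpha$.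

Fix reals $\theta_\alpha$ ($\alpha<\omega_1$) such that $1$ and the $\theta_\alpha$ are linearly independent over $\mathbb Q$; take part of a Hamel basis that contains $1$. For $\alpha<\beta<\omega_1$ put
$$c(\alpha,\beta)=\big\lfloor(k+1)\cdot\{\mathrm{osc}(\alpha,\beta)\,\theta_\alpha\}\big\rfloor\in\{0,\dots,k\},\tag{6}$$
where $\{\cdot\}$ is the fractional part. Recall Kronecker's theorem: if $1,\vartheta_0,\dots,\vartheta_{p-1}$ are linearly independent over $\mathbb Q$, then $\{(m\vartheta_i)_{i<p}:m<\omega\}$ is dense in $\mathbb T^p$, where $\mathbb T=\mathbb R/\mathbb Z$.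

**Lemma 12.** The colouring (6) is avoiding.

*Proof.* Let $\mathcal A$ be an uncountable family of pairwise disjoint nonempty finite subsets of $\omega_1$. A $\delta$ that works for an uncountable subfamily works for $\mathcal A$, so we may shrink $\mathcal A$.

**Step 1: a uniform bound for Kronecker's theorem.** Shrinking $\mathcal A$, assume $\mathcal A\subset[\omega_1]^p$ for some $p\ge1$. For each $a\in\mathcal A$ the set $\{(m\theta_{a(i)})_{i<p}:m<\omega\}$ is dense in $\mathbb T^p$. Let $Q=2k(k+1)$. Every open arc $(x,x+\frac2Q)$ of length $\frac2Q=\frac1{k(k+1)}$ contains one of the arcs $(\frac sQ,\frac{s+1}Q)$ with $s$ an integer: take $s=\lceil xQ\rceil$, so that $xQ\le s<xQ+1$. Modulo $1$ there are only finitely many such small arcs, hence finitely many products of $p$ of them, and each product is hit by some $m$. So there is $N(a)\ge1$ such that $\{(m\theta_{a(i)})_{i<p}:m<N(a)\}$ meets every product of $p$ open arcs of length $\frac1{k(k+1)}$. Shrinking $\mathcal A$ again, assume $N(a)=N$ for all $a\in\mathcal A$.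

**Step 2: turn failure into a second uncountable family.** Suppose no $\delta$ works. For each $\delta<\omega_1$ pick a counterexample $\xi^\delta_0,\dots,\xi^\delta_{k-1}\in[\delta,\omega_1)$ and $i^\delta_0,\dots,i^\delta_{k-1}$, and let $b^\delta=\{\delta\}\cup\{\xi^\delta_j:j<k\}$. Then $\min b^\delta=\delta$. Choosing each $\delta$ above all elements of the earlier $b^{\delta'}$, we get uncountably many pairwise disjoint $b^\delta$. By thinning out we get an uncountable $\Gamma$ for which moreover all $b^\delta$ ($\delta\in\Gamma$) have the same size $q$, and the sets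
$$I_r=\{i^\delta_j:j<k,\ \xi^\delta_j=b^\delta(r)\}\qquad(r<q)$$
do not depend on $\delta\in\Gamma$. Each $j$ contributes one colour to one $I_r$, so $1\le\sum_{r<q}|I_r|\le k$. Apply Theorem 10 to $\mathcal A$, $\{b^\delta:\delta\in\Gamma\}$ and $N$. We get $a\in\mathcal A$ and $b_0,\dots,b_{N-1}$.

**Step 3: choose the shift $m$.** For $i<p$ let
$$\mathrm{Bad}_i=\bigcup_{r<q}\ \bigcup_{d\in I_r}\Big\{t\in\mathbb T:\ \{\mathrm{osc}(a(i),b_0(r))\,\theta_{a(i)}+t\}\in\big[\tfrac d{k+1},\tfrac{d+1}{k+1}\big)\Big\}.$$
This is a union of at least one and at most $k$ half-open arcs of length $\frac1{k+1}$. Its complement has measure at least $\frac1{k+1}$. The set $\mathrm{Bad}_i$ has at most $k$ components, all arcs, and it is neither empty nor the whole circle; so its complement is also a union of at most $k$ disjoint arcs. One of these has length at least $\frac1{k(k+1)}$, so the complement contains an open arc $J_i$ of length $\frac1{k(k+1)}$. By Step 1 there is one $m<N$ with $m\theta_{a(i)}\in J_i$ modulo $1$ for all $i<p$. This is where the independence of the $\theta_{a(i)}$ decouples the elements of $a$.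

**Step 4: the contradiction.** By Theorem 10,
$$\mathrm{osc}(a(i),b_m(r))\,\theta_{a(i)}=\mathrm{osc}(a(i),b_0(r))\,\theta_{a(i)}+m\,\theta_{a(i)},$$
and $m\theta_{a(i)}\notin\mathrm{Bad}_i$ modulo $1$. So $c(a(i),b_m(r))\notin I_r$ for all $i<p$, $r<q$. Let $b_m=b^{\delta'}$ with $\delta'\in\Gamma$. From $a<b_m$ and $\min b_m=\delta'$ we get $a\subset\delta'$. For $j<k$ let $r$ be such that $\xi^{\delta'}_j=b_m(r)$; then $i^{\delta'}_j\in I_r$, so $c(\zeta,\xi_j^{\delta'})\ne i_j^{\delta'}$ for all $\zeta\in a$. So $a$ satisfies (3) for the tuple chosen as a counterexample for $\delta'$, a contradiction. $\square$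

From now on let $X$ be the space of Section 5 built from (6) if $k\ge1$, and from $c\equiv0$ if $k=0$. By Lemma 12 and Proposition 6, $X^k$ is Lindelöf if $k\ge1$; for $k=0$ it is a point.

## 11. The power $X^{\omega_1}$ is not normal

**Lemma 13 (A. H. Stone, 1948).** $\mathbb N^{\omega_1}$, with $\mathbb N=\{0,1,2,\dots\}$ discrete, is not normal.

*Proof.* For $i\in\{0,1\}$ let $A_i$ be the set of $x\in\mathbb N^{\omega_1}$ such that $|x^{-1}(n)|\le1$ for all $n\ne i$. $A_i$ is closed, since for all $\alpha\ne\beta$ and $n\neq i$ the condition "not $x(\alpha)=x(\beta)=n$" is clopen. A point of $A_0\cap A_1$ would be an injection of $\omega_1$ into $\mathbb N$, so $A_0\cap A_1=\emptyset$. Let $U\supset A_0$ and $V\supset A_1$ be open. We show that $U\cap V\ne\emptyset$.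

Build finite nonempty sets $F_0\subset F_1\subset\dots$ with $F_n=\{\alpha_l:l<m_n\}$, where the $\alpha_l\in\omega_1$ are distinct and the enumeration of $F_{n+1}$ extends that of $F_n$, as follows. Let $x_0\equiv0$, and let $x_{n+1}(\alpha_l)=l$ for $l<m_n$ and $x_{n+1}=0$ elsewhere. Each $x_n$ is in $A_0\subset U$, so we can choose $F_n$ (containing $F_{n-1}$ if $n\geq 1$) such that every point that agrees with $x_n$ on $F_n$ is in $U$. Let $F=\bigcup_nF_n$. Define $y(\alpha)=l$ if $\alpha=\alpha_l\in F$, and $y(\alpha)=1$ if $\alpha\notin F$. Then $y\in A_1\subset V$, so there is a finite $G\subset\omega_1$ such that every point that agrees with $y$ on $G$ is in $V$. Choose $n$ with $G\cap F\subset F_n$, and let $z$ be $l$ at $\alpha_l$ for $l<m_n$, $0$ on $F_{n+1}\setminus F_n$, and $1$ elsewhere. Then $z$ agrees with $x_{n+1}$ on $F_{n+1}$, so $z\in U$. It agrees with $y$ on $G\cap F$, as $G\cap F\subset F_n$, and on $G\setminus F$, where both are $1$; so $z\in V$. $\square$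

**Proposition 14.** $X^{\omega_1}$ is not normal.

*Proof.*

**Step 1: the case $k\ge1$, by a closed copy of $\mathbb N^{\omega_1}$.** $X$ is Lindelöf, because it is homeomorphic to a closed subspace of $X^k$. It is not compact, since otherwise $X^{k+1}$ would be compact, against Proposition 5. A Lindelöf countably compact space is compact, so $X$ is not countably compact, and it contains an infinite closed discrete set, hence a closed copy of $\mathbb N$. So $X^{\omega_1}$ contains a closed copy of $\mathbb N^{\omega_1}$, which is not normal by Lemma 13.

**Step 2: the case $k=0$, by a closed copy of $\omega_1\times(\omega_1+1)$.** Here $X$ is the $\Sigma$-product in $2^{\omega_1}$. The map $\alpha\mapsto\chi_\alpha$, which sends $\alpha\le\omega_1$ to the characteristic function of $\alpha\subset\omega_1$, is injective on the compact space $\omega_1+1$. It is continuous, because for each $\eta<\omega_1$ the set $\{\alpha:\chi_\alpha(\eta)=1\}=[\eta+1,\omega_1]$ is clopen. So it embeds $\omega_1+1$ as a closed subspace of $2^{\omega_1}$. Since $\chi_\alpha\in X$ if and only if $\alpha<\omega_1$, it embeds $\omega_1$ as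 a closed subspace of $X$. Now $X^{\omega_1}\cong X\times X^{\omega_1}$, and $X$ contains a closed two-point set. So $X^{\omega_1}$ contains a closed copy of $X\times2^{\omega_1}$, hence of $\omega_1\times(\omega_1+1)$.

**Step 3: $\omega_1\times(\omega_1+1)$ is not normal.** The sets $\{(\alpha,\alpha):\alpha<\omega_1\}$ and $\omega_1\times\{\omega_1\}$ are disjoint and closed; the first is the graph of a continuous map into a Hausdorff space. Let $U$ be an open set that contains the first. For each limit $\alpha<\omega_1$ there is $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]^2\subset U$. By pressing down, $f(\alpha)=\beta$ for all $\alpha$ in a stationary set. For each such $\alpha$ we have $\beta+1<\alpha$, so $(\beta+1,\alpha)\in U$. These $\alpha$ are unbounded in $\omega_1$, so $(\beta+1,\omega_1)\in\overline U$. Thus the closure of every open set around the first set meets the second, and the two cannot be separated. $\square$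

*Proof of Theorem 1.* $X$ is Tychonoff and nonempty. If $\kappa\le k$, then $X^\kappa$ is homeomorphic to a closed subspace of $X^k$, so it is Lindelöf and, being regular, paracompact. If $\kappa>k$, then $X^{k+1}$ is homeomorphic to a closed subspace of $X^\kappa$, so by Proposition 5 $X^\kappa$ is neither paracompact nor Lindelöf. This is (a). If $\kappa\le\omega$, then $X^\kappa$ is homeomorphic to a closed subspace of $X^\omega$ and is normal by Proposition 4. If $\kappa>\omega$, then $X^{\omega_1}$ is homeomorphic to a closed subspace of $X^\kappa$, so $X^\kappa$ is not normal by Proposition 14. The remaining statements in (b) are in Proposition 4. $\blacksquare$
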